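# Killing functions at dyadic times and the quenched central limit theorem for reversible Markov chains

## 1. The killing function of a Markov chain

Let $Q(x,A)$ be a Markov kernel on a measurable space $(S,\mathcal A)$. Let $P^x$, with expectation $E^x$, be the law of the chain $(\xi_n)_{n\ge0}$ with kernel $Q$ and $\xi_0=x$. Write $Qv(x)=\int v(y)\,Q(x,dy)$ and $A=I-Q$. Everything below turns on one family of functions.

**Definition (killing function).** Let $t>0$, let $D\in\mathcal A$, and let $\kappa:S\to[0,\infty)$ be bounded and measurable. On bounded measurable functions consider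
$$\mathcal T G=1_{D^c}\,\frac{1+t\,QG}{1+t+\kappa}.$$
Since $\sup|\mathcal TG-\mathcal TH|\le\frac t{1+t}\sup|G-H|$, the map $\mathcal T$ is a contraction in the supremum norm. It preserves the closed set $\{0\le G\le1\}$, because $0\le 1+tQG\le1+t$ there. So it has a unique fixed point $G$, and $0\le G\le1$. We call $g=1-G\in[0,1]$ the killing function with data $(t,D,\kappa)$.

The name comes from part (ii) of the next lemma. Run the chain for a random geometric time with mean $t$. Kill it as soon as it enters $D$, and otherwise let it survive each visited site $y$ with probability $(1+\frac{\kappa(y)}{1+t})^{-1}$. Then $g(x)$ is the probability of having been killed.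

**Lemma 1.** Let $g=1-G$ be the killing function with data $(t,D,\kappa)$, and put $\rho=1_{D^c}\big(1+\frac{\kappa}{1+t}\big)^{-1}$.

(i) We have
$$g=1\ \text{ on }D,\qquad g+t\,Ag=\kappa(1-g)\ \text{ on }D^c.\tag{1}$$

(ii) With $\Pi_k=\prod_{i=0}^k\rho(\xi_i)$,
$$G(x)=\sum_{k\ge0}\frac{t^k}{(1+t)^{k+1}}\,E^x\Pi_k.\tag{2}$$

(iii) If $n\le t$ is a nonnegative integer, then for every $x$
$$P^x\Big(\exists\,0\le i\le n:\ \xi_i\in D,\ \text{ or }\ \sum_{i=0}^n\kappa(\xi_i)>1+t\Big)\le 2e\,g(x).\tag{3}$$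

**Proof.** (i) On $D$ the fixed point vanishes. On $D^c$ it satisfies $(1+t+\kappa)(1-g)=1+tQ(1-g)=1+t-tQg$. Expanding the left side gives $\kappa(1-g)=(1+t)g-tQg=g+tAg$.

(ii) The fixed point equation reads $G=\frac1{1+t}\rho+\frac t{1+t}\rho\,QG$. Iterating it $K$ times,
$$G=\sum_{k<K}\frac{t^k}{(1+t)^{k+1}}(\rho Q)^k\rho+\Big(\frac t{1+t}\Big)^K(\rho Q)^KG ,$$
and the last term tends to $0$ uniformly. By the Markov property $(\rho Q)^k\rho(x)=E^x\Pi_k$.

(iii) The weights $\frac{t^k}{(1+t)^{k+1}}$ sum to $1$, and $\Pi_k\in[0,1]$ is nonincreasing in $k$. Keeping only $k\ge n$,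
$$g(x)=\sum_{k\ge0}\frac{t^k}{(1+t)^{k+1}}E^x(1-\Pi_k)\ge\Big(\frac t{1+t}\Big)^nE^x(1-\Pi_n)\ge e^{-1}E^x(1-\Pi_n),$$
because $(1+\frac1t)^n\le e^{n/t}\le e$. On the event in (3), either some $\xi_i\in D$ with $i\le n$ and $\Pi_n=0$, or no such $i$ exists and $\Pi_n^{-1}=\prod_{i\le n}\big(1+\frac{\kappa(\xi_i)}{1+t}\big)\ge1+\sum_{i\le n}\frac{\kappa(\xi_i)}{1+t}>2$. In both cases $1-\Pi_n\ge\frac12$. $\square$

**Example 1.** If $D=\emptyset$ and $\kappa$ is a constant, then $G=\frac1{1+\kappa}$ solves the fixed point equation, so $g=\frac{\kappa}{1+\kappa}$. If $Q(x,\cdot)=\pi$ for all $x$ (independent steps), $\kappa=0$ and $\pi(D)=p$, then $G$ is a constant $\gamma$ on $D^c$ with $(1+t)\gamma=1+t(1-p)\gamma$. So $\gamma=\frac1{1+tp}$ and $g=\frac{tp}{1+tp}$ on $D^c$: killing is likely exactly when $t$ steps are likely to meet $D$.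

Here is what these functions are for. We want to control partial sums of a function along the chain, started from a fixed point $x$, for all times at once. At each dyadic time $t_j=2^j$ we will choose data $(t_j,D_j,\kappa_j)$ so that the event in (3) contains the main way in which the sums up to time about $t_j$ can be too large. Then $\sup_jg_j(x)$ bounds the probability of misbehavior under $P^x$ uniformly over all times. For a reversible chain we will bound $\int\sup_jg_j^2\,d\pi$ with no loss for the infinite number of scales.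

## 2. Central limit theorems from $\pi$ and from a point

Let $(S,\mathcal A)$ be a nice measurable space (for example $\mathbb R$ or a separable Banach space) and let $\pi$ be a probability measure on $\mathcal A$ that is invariant: $\int Q(x,A)\,\pi(dx)=\pi(A)$. Let $(\xi_n)_{n\in\mathbb Z}$ be the stationary Markov chain with kernel $Q$ and marginal $\pi$, on a probability space $(\Omega,\mathcal F,\mathbb P)$ with expectation $E$. The chain is reversible if $(\xi_i,\xi_{i+1})$ and $(\xi_{i+1},\xi_i)$ have the same law, that is, if $\pi(dx)Q(x,dy)$ is a symmetric measure on $S\times S$. It is ergodic if the stationary sequence is ergodic under the shift; equivalently, every $Q$-invariant function in $L^2(\pi)$ is a.e. constant. Periodic chains are allowed, and no mixing is assumed.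

Let $\mathbb L^2_0(\pi)$ be the set of $f\in L^2(\pi)$ with $\int f\,d\pi=0$, and put
$$S_n=\sum_{i=1}^nf(\xi_i),\qquad S'_n=\sum_{i=0}^{n-1}f(\xi_i).$$
We write $\Phi_\sigma$ for the distribution function of $\sigma N(0,1)$, which for $\sigma=0$ is the point mass at $0$.

A theorem of Gordin and Lifshitz and of Kipnis and Varadhan (1986) says this. If the chain is reversible, stationary and ergodic, and if $\sup_nE(S_n^2)/n<\infty$, then $\sigma^2=\lim_nE(S_n^2)/n$ exists, and under $\mathbb P$ both $S_n/\sqrt n\Rightarrow\sigma N(0,1)$ and $S_{[nt]}/\sqrt n\Rightarrow\sigma W(t)$, where $W$ is Brownian motion. Here the chain starts from $\pi$. This is the annealed statement, an average over starting points. The quenched CLT asks for the same limit under $P^x$, for $\pi$-almost every $x$: for every real $t$ (every $t\ne0$ if $\sigma=0$), $P^x(S_n/\sqrt n\le t)\to\Phi_\sigma(t)$. The slides "The CLT for stationary Markov chains with trivial tail sigma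 field" raise its validity as a problem. The answer is yes.

**Theorem A (quenched CLT and FCLT).** Let the chain be reversible, stationary and ergodic, $f\in\mathbb L_0^2(\pi)$, $\sup_nE(S_n^2)/n<\infty$, $\sigma^2=\lim_nE(S_n^2)/n$. Then for $\pi$-a.e. $x$, under $P^x$,
$$\frac{S_n}{\sqrt n}\Rightarrow\sigma N(0,1),\qquad\frac{S_{[n\cdot]}}{\sqrt n}\Rightarrow\sigma W\ \text{ in }D[0,1].$$

**Example 2 (two simple chains).** If $Q(x,\cdot)=\pi$, then under every $P^x$ the variables $f(\xi_1),f(\xi_2),\dots$ are i.i.d. with law independent of $x$, and the quenched CLT is the classical one. Next let $S=\{-1,1\}$, let the chain change sign with probability $p\in(0,1]$ at each step, let $\pi$ be uniform, and let $f(x)=x$. For $p=1$ the chain alternates, $|S_n|\le1$, and the limit is $\Phi_0$: this chain is periodic and $\sigma=0$.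

## 3. Spectral measure, the norm $\|\cdot\|_{-1}$, and gradients on edges

**Null sets and versions.** "A.e." means $\pi$-a.e. If $\pi(N)=0$, then $\int P^x(\xi_i\in N)\,\pi(dx)=\pi(N)=0$ for each $i\ge0$, so for a.e. $x$ the chain under $P^x$ never visits $N$, almost surely. Likewise the law of $(\xi_n)_{n\ge0}$ under $\mathbb P$ is $\int P^x\,\pi(dx)$. So every $\mathbb P$-a.s. statement about $(\xi_n)_{n\ge0}$ holds $P^x$-a.s. for a.e. $x$. We use this constantly. Elements of $L^2(\pi)$ are represented by fixed everywhere defined real versions. We set $Qv(x)=\int v\,dQ(x,\cdot)$ where $Q|v|(x)<\infty$ (a.e. $x$), and $Qv(x)=0$ elsewhere.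

**Spectral measure.** The norm $\|\cdot\|$ and product $\langle\cdot,\cdot\rangle$ are those of $L^2(\pi)$. By $|Qv|^2\le Q(v^2)$ and invariance, $Q$ is a contraction; by reversibility it is self-adjoint. So $A=I-Q$ is self-adjoint with spectrum in $[0,2]$. For $f\in L^2(\pi)$ let $\nu=\nu_f$ be its spectral measure with respect to $A$: the measure on $[0,2]$ with $\langle f,\varphi(A)f\rangle=\int\varphi\,d\nu$ and $\|\varphi(A)f\|^2=\int|\varphi|^2\,d\nu$ for bounded Borel $\varphi$. Define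
$$\|f\|_{-1}^2=\int\frac{\nu(ds)}s\in[0,\infty],\qquad\text{equal to }\infty\text{ if }\nu(\{0\})>0 .$$

**Example 3.** For the sign-changing chain, $Af=2pf$, so $\nu$ is the unit mass at $2p$ and $\|f\|_{-1}^2=\frac1{2p}$.

**Example 4 (coordinates with many time scales).** Let $S=\{-1,1\}^{\{1,2,\dots\}}$ with uniform product measure $\pi$, and at each step choose $k$ with probability $p_k=2^{-k}$ and replace the coordinate $x_k$ by a fresh fair sign. This is reversible. The products $x_B=\prod_{k\in B}x_k$ ($B$ finite) form an orthonormal basis, and $Ax_B=\big(\sum_{k\in B}p_k\big)x_B$. Only the constants are invariant, so the chain is ergodic. For $f=\sum_k2^{-k}x_k$ we get $\nu=\sum_k4^{-k}\delta_{2^{-k}}$ and $\|f\|_{-1}^2=\sum_k2^{-k}=1$. But $f=Aw$ would force $w$ to have coefficient $1$ on each $x_k$, so $f\notin A(L^2(\pi))$.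

**Lemma 2 (variance).** $\sup_nE(S_n^2)/n<\infty$ if and only if $\|f\|_{-1}<\infty$, and then $\lim_nE(S_n^2)/n=\sigma^2=\int\frac{2-s}s\,\nu(ds)$. In the same case $E(S_n^2)\le2n\|f\|_{-1}^2$ for all $n$.

**Proof.** Since $E f(\xi_i)f(\xi_k)=\langle f,Q^{|i-k|}f\rangle$, we have $E(S_n^2)=\int\Sigma_n\,d\nu$ with $t=1-s\in[-1,1]$ and $\Sigma_n(t)=\sum_{i,k=1}^nt^{|i-k|}$. This is nonnegative because $k\mapsto t^{|k|}$ is positive definite. At $t=1$, $\Sigma_n(1)/n=n\to\infty$. For $t<1$, summing the geometric series,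
$$\Sigma_n(t)=n\,\frac{1+t}{1-t}-\frac{2t(1-t^n)}{(1-t)^2},\qquad\frac1n\Sigma_n(t)\to\frac{1+t}{1-t}=\frac{2-s}s .$$
If the supremum is finite, Fatou's lemma gives $\nu(\{0\})=0$ and $\int\frac{2-s}s\,d\nu<\infty$. As $\frac{2-s}s=\frac2s-1$ and $\nu$ is finite, $\|f\|_{-1}<\infty$.

Conversely, we claim $\frac1n\Sigma_n(t)\le\frac2{1-t}=\frac2s$ for $t<1$. For $0\le t<1$ the formula gives $\frac1n\Sigma_n\le\frac{1+t}{1-t}$. For $t<0$, $\frac1n\Sigma_n=1+2\sum_{k=1}^{n-1}(1-\frac kn)t^k$. The sum alternates, with decreasing absolute values and nonpositive first term, so $\frac1n\Sigma_n\le1\le\frac2{1-t}$. The bound on $E(S_n^2)$ follows, and dominated convergence gives the limit. $\square$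

In Example 3, $\sigma^2=\frac{2-2p}{2p}=\frac{1-p}p$, which is $1$ for $p=\frac12$ (independent signs) and $0$ for $p=1$. In Example 4, $\sigma^2=\sum_k2^{-k}(2-2^{-k})=\frac53$.

**Lemma 3 (Hopf's maximal inequality).** If $0\le\Gamma\in L^1(\pi)$ and $\Lambda>0$, then $\pi\{\sup_{k\ge1}\frac1k\sum_{i<k}Q^i\Gamma>\Lambda\}\le\Lambda^{-1}\int\Gamma\,d\pi$.

**Proof.** Let $h=\Gamma-\Lambda$, $s_0=0$, $s_k=\sum_{i<k}Q^ih$ and $M_n=\max_{0\le k\le n}s_k\ge0$. For $1\le k\le n$, $s_k=h+Qs_{k-1}\le h+QM_n$ a.e. So $M_n\le h+QM_n$ on $\{M_n>0\}$. Off this set $M_n=0$ and $QM_n\ge0$. Hence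
$$\int_{\{M_n>0\}}h\,d\pi\ge\int_{\{M_n>0\}}(M_n-QM_n)\,d\pi\ge\int M_n\,d\pi-\int QM_n\,d\pi=0 ,$$
that is, $\Lambda\,\pi(M_n>0)\le\int\Gamma\,d\pi$. Let $n\to\infty$. $\square$

**Gradients.** Let $m(dx,dy)=\frac12\pi(dx)Q(x,dy)$, a symmetric measure on the edges $(x,y)$. For $a,b:S\to\mathbb R$ put
$$\nabla a(x,y)=a(y)-a(x),\qquad\mathcal E(a,b)=\int\nabla a\,\nabla b\,dm,\qquad\mathcal E(a)=\mathcal E(a,a)\in[0,\infty].$$
For $a,b\in L^2(\pi)$, expanding the product and using symmetry,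
$$\mathcal E(a,b)=\tfrac12\big(2\langle a,b\rangle-2\langle a,Qb\rangle\big)=\langle a,Ab\rangle .\tag{4}$$
Also put $\Gamma_a(x)=\int Q(x,dy)|\nabla a(x,y)|^2$, so that $\int\Gamma_a\,d\pi=2\mathcal E(a)$. In Example 3, $|\nabla f|=2$ on the edges where the sign changes, so $\Gamma_f=4p$ and $\mathcal E(f)=2p=\langle f,Af\rangle$.

## 4. Functions of the form $f=Aw$: a martingale plus a boundary term

This is the case one can do by hand. It covers Examples 2 and 3 but not Example 4.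

**Proposition 4.** Let the chain be reversible, stationary and ergodic, let $w\in L^2(\pi)$, and put $\sigma_w^2=\|w\|^2-\|Qw\|^2\geq 0$. For a.e. $x$, under $P^x$, $n^{-1/2}\sum_{i<[n\cdot]}(Aw)(\xi_i)\Rightarrow\sigma_wW$ in $D[0,1]$.

**Proof.** Let $D(x,y)=w(y)-Qw(x)$. Since $Aw(\xi_i)=w(\xi_i)-w(\xi_{i+1})+D(\xi_i,\xi_{i+1})$, for a.e. $x$ we have $P^x$-a.s., for all $l$,
$$\sum_{i<l}(Aw)(\xi_i)=w(\xi_0)-w(\xi_l)+M_l,\qquad M_l=\sum_{i<l}D(\xi_i,\xi_{i+1}).$$

The boundary term is negligible. For each $\beta>0$, $\sum_{l\ge1}\mathbb P(w(\xi_l)^2>\beta l)=\sum_{l\ge1}\pi(w^2>\beta l)\le\beta^{-1}\|w\|^2<\infty$. By Borel–Cantelli $w(\xi_l)^2/l\to0$ $\mathbb P$-a.s. Hence for a.e. $x$,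
$$\max_{l\le n}\frac{|w(\xi_l)|}{\sqrt n}\to0\qquad P^x\text{-a.s.}\tag{5}$$

For the martingale, put $\psi(x)=\int Q(x,dy)D(x,y)^2$ and $\psi_a(x)=\int Q(x,dy)D(x,y)^21_{\{|D(x,y)|>a\}}$. Then $\int\psi\,d\pi=E\big(w(\xi_1)-Qw(\xi_0)\big)^2=\|w\|^2-2\|Qw\|^2+\|Qw\|^2=\sigma_w^2$. As $\int Q^i\psi\,d\pi=\int\psi\,d\pi<\infty$, for a.e. $x$ all $Q^i\psi(x)=E^xD(\xi_i,\xi_{i+1})^2$ are finite, so $M$ is a square integrable martingale under $P^x$. If $\sigma_w=0$, then $\psi=0$ a.e., so $M\equiv0$ $P^x$-a.s. for a.e. $x$, and we are done by (5).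

Let $\sigma_w>0$. By the ergodic theorem, for a.e. $x$, $P^x$-a.s.,
$$\frac1n\sum_{i<n}\psi(\xi_i)\to\sigma_w^2,\qquad\frac1n\sum_{i<n}\psi_a(\xi_i)\to\int\psi_a\,d\pi\quad(a\in\mathbb N).$$
So $\frac1n\sum_{i<[nt]}\psi(\xi_i)\to\sigma_w^2t$ for each $t\in[0,1]$. For $\beta>0$ and $a\in\mathbb N$ we have $\psi_{\beta\sqrt n}\le\psi_a$ once $\beta\sqrt n\ge a$. Hence $\limsup_n\frac1n\sum_{i<n}\psi_{\beta\sqrt n}(\xi_i)\le\int\psi_a\,d\pi$, and this tends to $0$ as $a\to\infty$ by dominated convergence.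

These are the hypotheses of the martingale FCLT (Durrett–Resnick, *Ann. Probab.* 6 (1978); Helland, *Scand. J. Statist.* 9 (1982), Thm 3.2). Let $D_{i+1}$ be square integrable martingale differences, and let $E_i$ be conditional expectation given the past up to $i$. If $\frac1n\sum_{i<[nt]}E_iD_{i+1}^2\to\sigma^2t$ in probability for each $t$, and $\frac1n\sum_{i<n}E_i(D_{i+1}^21_{\{|D_{i+1}|>\beta\sqrt n\}})\to0$ in probability for every $\beta>0$, then the normalized partial sum process converges in $D[0,1]$ to $\sigma W$. Together with (5) this proves the proposition. $\square$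

## 5. Approximation by $A(L^2)$ and the maximal inequality it needs

Let $\|f\|_{-1}<\infty$. For $\lambda>0$ put $w=(\lambda+A)^{-1}f$. Then $f=Aw+\lambda w$. Proposition 4 handles $Aw$. The remainder $r=\lambda w$ satisfies
$$\|r\|_{-1}^2=\int\frac1s\,\frac{\lambda^2}{(\lambda+s)^2}\,\nu(ds)\to0\qquad(\lambda\downarrow0)\tag{6}$$
by dominated convergence. It is natural to try to show that the sums of $r$ do not matter. Lemma 2 gives $E\big(\sum_{i<n}r(\xi_i)\big)^2\le2n\|r\|_{-1}^2$, so by two applications of Markov's inequality, for each fixed $n$,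
$$\pi\Big\{x:\ P^x\Big(\Big|\sum_{i<n}r(\xi_i)\Big|>\eta\sqrt n\Big)>\delta\Big\}\le\frac{2\|r\|_{-1}^2}{\eta^2\delta}.$$
For the annealed CLT such a bound for each $n$ is what one wants. Here it stops being useful: the exceptional set of starting points depends on $n$, the bound does not decay in $n$, and a union over even the dyadic $n$ has an infinite sum on the right. We need the supremum over $n$ inside the braces.

**Theorem B (maximal inequality).** There is a universal constant $C$ such that for every reversible $Q$ (ergodic or not), every $f\in L^2(\pi)$ with $\|f\|_{-1}<\infty$, all $\eta>0$ and $\delta\in(0,1]$,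
$$\pi\Big\{x:\ \sup_{n\ge1}P^x\big(\max_{k\le n}|S_k'|>\eta\sqrt n\big)>\delta\Big\}\le\frac{C\,\|f\|_{-1}^2}{\eta^2\delta^4}.$$

**Proof of Theorem A from Theorem B.** By Lemma 2, $\|f\|_{-1}<\infty$. By (6) choose $\lambda_k\downarrow0$ such that, with
$$w_k=(\lambda_k+A)^{-1}f,\qquad f_k=Aw_k,\qquad r_k=f-f_k=\lambda_kw_k,$$
we have $\|r_k\|_{-1}^2\le2^{-7k}$. Theorem B for $r_k$ with $\eta=\delta=2^{-k}$ bounds the exceptional set by $C2^{-7k}2^{6k}=C2^{-k}$. By Borel–Cantelli, for a.e. $x$ and all large $k$,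
$$\sup_{n\ge1}P^x\Big(\max_{l\le n}\Big|\sum_{i<l}r_k(\xi_i)\Big|>2^{-k}\sqrt n\Big)\le2^{-k}.\tag{7}$$

By Proposition 4, for a.e. $x$, simultaneously for all $k$, $n^{-1/2}\sum_{i<[n\cdot]}f_k(\xi_i)\Rightarrow\sigma_kW$ under $P^x$. By monotone convergence and Lemma 2,
$$\sigma_k^2=\|w_k\|^2-\|Qw_k\|^2=\int\frac{1-(1-s)^2}{(\lambda_k+s)^2}\,\nu(ds)=\int\frac{s(2-s)}{(\lambda_k+s)^2}\,\nu(ds)\ \uparrow\ \int\frac{2-s}s\,\nu(ds)=\sigma^2 ,$$
so $\sigma_kW\Rightarrow\sigma W$. Finally (7) gives, for a.e. $x$ and every $\eta>0$,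
$$\lim_{k\to\infty}\limsup_{n\to\infty}P^x\Big(\sup_{t\le1}\Big|n^{-1/2}S'_{[nt]}-n^{-1/2}\sum_{i<[nt]}f_k(\xi_i)\Big|>\eta\Big)=0 ,$$
because for $2^{-k}\le\eta$ the probability is at most $2^{-k}$. These three facts are the hypotheses of the standard approximation theorem (Billingsley, *Convergence of Probability Measures*, 2nd ed., Thm 3.2), which yields $n^{-1/2}S'_{[n\cdot]}\Rightarrow\sigma W$ under $P^x$.

To pass from $S'$ to $S$, note $S_l-S'_l=f(\xi_l)-f(\xi_0)$, and $\max_{l\le n}|f(\xi_l)|/\sqrt n\to0$ $P^x$-a.s. for a.e. $x$ by the argument for (5) with $f$ in place of $w$. So $n^{-1/2}S_{[n\cdot]}\Rightarrow\sigma W$ under $P^x$ for a.e. $x$. Evaluating at time $1$ gives $P^x(S_n/\sqrt n\le t)\to\Phi_\sigma(t)$ for every real $t$ (every $t\ne0$ if $\sigma=0$). $\blacksquare$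

It remains to prove Theorem B.

## 6. One scale, and why adding over scales diverges

Put $\varepsilon=\|f\|_{-1}^2$, $t_j=2^j$ and, for $j\ge0$,
$$v_j=(t_j^{-1}+A)^{-1}f,\qquad\text{so that } f=Av_j+t_j^{-1}v_j\ \text{ a.e.}$$
The natural way to study $S'_k$ for $k\le n\approx t_j$ is the decomposition, valid for a.e. $x$, $P^x$-a.s.,
$$S'_k=v_j(\xi_0)-v_j(\xi_k)+t_j^{-1}\sum_{i<k}v_j(\xi_i)+N_k,\qquad N_k=\sum_{i<k}\big(v_j(\xi_{i+1})-Qv_j(\xi_i)\big).\tag{8}$$
At one scale this works well. With $\tau=t_js$ we get $\|v_j\|^2=\int\frac{t_j}{s}\frac{\tau}{(1+\tau)^2}\,d\nu\le\frac14t_j\varepsilon$, so $v_j$ has size at most about $\sqrt{t_j\varepsilon}$. The conditional variances of the martingale $N$ are at most $\Gamma_{v_j}(\xi_i)$, with $\int\Gamma_{v_j}\,d\pi=2\mathcal E(v_j)=2\int\frac{s}{(t_j^{-1}+s)^2}\,d\nu\le2\varepsilon$.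

In terms of killing functions, assume for the moment that $v_j$ is bounded, and take data $(t_j,\emptyset,\Gamma_{v_j}/\Lambda)$ with $\Lambda>0$. By Lemma 1(iii), $2e\,g_j(x)$ bounds the $P^x$-probability that $\sum_{i\le n}\Gamma_{v_j}(\xi_i)>\Lambda(1+t_j)$. Integrating (1) and using $\int Ag_j\,d\pi=0$,
$$\int g_j\,d\pi=\int\frac{\Gamma_{v_j}}\Lambda(1-g_j)\,d\pi\le\frac2\Lambda\,\mathcal E(v_j)\le\frac{2\varepsilon}\Lambda.$$
But $\mathcal E(v_j)\uparrow\varepsilon$ as $j\to\infty$, so summing these bounds over $j$ gives infinity. Lemma 3 would help if a single integrable function dominated all the $\Gamma_{v_j}$. What spectral calculus offers is a bound $\sum_j\mathcal E(d_j)\le5\varepsilon$ for the differences $d_j=v_j-v_{j-1}$ (Step 1 below). It controls $\sum_j|\nabla d_j|^2$, whereas $\nabla v_j=\sum_{i\le j}\nabla d_i$ is a partial sum, and a square-summable sequence such as $1,\frac12,\frac13,\dots$ may have unbounded partial sums. This is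 where the approach stops.

The way past this point is to treat all the $g_j$ together through running maxima. Let $b_j=\max_{j\le i\le J}g_i$ and $q_j=b_j-b_{j+1}\ge0$, with $b_{J+1}=0$. At each point the $q_j$ sum to at most $1$. Testing the equation (1) for $g_j$ against (essentially) $q_j$ replaces the divergent $\sum_j\int\Gamma_{v_j}$ by $\sum_j\int q_j\Gamma_{v_j}$. If the weights $q_j$ were arbitrary this could still be as bad as $\int\sup_j\Gamma_{v_j}$. But Abel summation gives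
$$\sum_jq_j|\nabla v_j|^2=\sum_jb_j\big(|\nabla v_j|^2-|\nabla v_{j-1}|^2\big)=\sum_jb_j|\nabla d_j|^2+2\sum_jb_j\nabla v_{j-1}\nabla d_j ,$$
where the first sum is harmless. In the second, an integration by parts moves the gradient from $v_{j-1}$ to $d_j$ and produces $Ad_j$, for which $\sum_{i<j}\|d_i\|\|Ad_j\|$ converges. The price is an error containing $\nabla b_j$, of size governed by $X=\sum_jt_j\mathcal E(b_j)$. And $X$ is in turn controlled by the tested equations. So we get two inequalities, of the form $X\lesssim\frac\varepsilon\Lambda+\frac Z\Lambda$ and $Z\lesssim\varepsilon+\sqrt{\Lambda X\varepsilon}$, and they close.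

The error term needs $|v_j|\lesssim\sqrt{\Lambda t_j}$ pointwise. This may fail, and a second device takes care of it: a single function $u$ of finite energy that majorizes all the excesses. It is responsible for the sets $D_j$, the cutoffs $\gamma_j$ and the modified edge weights $\hat b_j$. On a first reading, set $u=0$, $\gamma_j=0$, $D_j=\emptyset$.

## 7. The resolvent increments and their majorant $u$

We begin the proof of Theorem B. Fix $\Lambda>0$, to be chosen at the end. Put $c_j=(\Lambda2^j)^{1/2}$ for $j\in\mathbb Z$, and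
$$v_{-1}=0,\qquad d_j=v_j-v_{j-1}\quad(j\ge0),$$
so $v_j=\sum_{0\le i\le j}d_i$. Sums over $i$ start at $0$. Note $\sum_{i\le j}c_i\le C_0c_j$ with $C_0=(1-2^{-1/2})^{-1}=2+\sqrt2<4$.

**Step 1 (square functions).** This step collects everything we need from spectral calculus:
$$\sum_jt_j^{-1}\|d_j\|^2\le5\varepsilon,\quad\sum_j\mathcal E(d_j)\le5\varepsilon,\quad\sum_jt_j\|Ad_j\|^2\le5\varepsilon,\quad\sum_{i<j}\|d_i\|\|Ad_j\|\le13\varepsilon.\tag{9}$$
For $j\ge1$, $d_j$ is obtained from $f$ by the multiplier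
$$\frac1{t_j^{-1}+s}-\frac1{2t_j^{-1}+s}=\frac{t_j}{(1+\tau)(2+\tau)},\qquad\tau=t_js.$$
So the $j$-th terms of the first three sums equal $\int\frac1s\frac{\tau^p}{(1+\tau)^2(2+\tau)^2}\,\nu(ds)$ with $p=1,2,3$ respectively. For $\tau\le1$ the fraction is at most $\tau$. For $\tau\ge1$ it is at most $\tau^3/\tau^4$. So it is at most $\min(\tau,\tau^{-1})$. Since $\sum_{j\in\mathbb Z}\min(2^js,2^{-j}s^{-1})\le2+2$ (two geometric series), the terms with $j\ge1$ contribute at most $4\varepsilon$. For $j=0$ the multiplier is $\frac1{1+s}$ and the terms are $\int\frac1s\frac{s^p}{(1+s)^2}\,d\nu\le\varepsilon$, because $0<s\le2$ $\nu$-a.e. and then $s^p\le(1+s)^2$ for $p\le3$. For the last bound write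
$$\sum_{i<j}\|d_i\|\|Ad_j\|=\sum_{l\ge1}2^{-l/2}\sum_{i\ge0}\big(t_i^{-1/2}\|d_i\|\big)\big(t_{i+l}^{1/2}\|Ad_{i+l}\|\big)\le\Big(\sum_{l\ge1}2^{-l/2}\Big)5\varepsilon=(1+\sqrt2)\,5\varepsilon\le13\varepsilon$$
by Cauchy–Schwarz in $i$.

**Step 2 (a majorant with finite energy).** This step bounds all $v_j$ pointwise by $C_0c_j$ plus one function $u$, independent of $j$, whose gradient is square integrable. Let $\phi_i(r)=(|r|-c_i)_+$ and $u=\sum_{i\ge0}\phi_i(d_i)$. By Chebyshev and (9),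
$$\pi(u>0)\le\sum_i\pi(|d_i|>c_i)\le\sum_i\frac{\|d_i\|^2}{\Lambda t_i}\le\frac{5\varepsilon}\Lambda.\tag{10}$$
The middle sum converges, so by Borel–Cantelli a.e. point has only finitely many nonzero terms in $u$, and $u<\infty$ a.e. Redefine all $d_i$ as $0$ on the null set $\{u=\infty\}$, and redefine $v_j=\sum_{i\le j}d_i$ and $u=\sum_i\phi_i(d_i)$ accordingly. Now $u<\infty$ everywhere, and since $|d_i|\le c_i+\phi_i(d_i)$, everywhere
$$|v_j|\le\sum_{i\le j}|d_i|\le\sum_{i\le j}c_i+u\le C_0c_j+u.\tag{11}$$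

We claim
$$\mathcal E(u)\le31\varepsilon.\tag{12}$$
Let $u_K=\sum_{i\le K}\phi_i(d_i)\in L^2(\pi)$. As $\phi_i$ is $1$-Lipschitz, $\mathcal E(\phi_i(d_i))\le\mathcal E(d_i)$. For the cross terms we use convexity: $\phi_j'(r)=\operatorname{sgn}(r)1_{\{|r|>c_j\}}$ is a subgradient of $\phi_j$ at $r$, so $\phi_j(r)-\phi_j(r')\le\phi_j'(r)(r-r')$, and for a.e. $x$
$$A\phi_j(d_j)(x)=\int Q(x,dy)\big[\phi_j(d_j(x))-\phi_j(d_j(y))\big]\le\phi_j'(d_j(x))\,Ad_j(x)\le|Ad_j(x)|.$$
Since $0\le\phi_i(d_i)\le|d_i|$, for $i<j$ we get by (4) $\mathcal E(\phi_i(d_i),\phi_j(d_j))=\int\phi_i(d_i)\,A\phi_j(d_j)\,d\pi\le\|d_i\|\|Ad_j\|$. Hence $\mathcal E(u_K)\le5\varepsilon+2\cdot13\varepsilon=31\varepsilon$. As $u_K\to u$ pointwise, Fatou gives (12).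

**Step 3 (cutoffs).** This step builds functions equal to $1$ where $u$ is too large for scale $j$, with summable weighted energy. Let $\theta(r)=\min(1,(2r-1)_+)$ and
$$\gamma_j=\theta(u/c_j),\qquad D_j=\{u\ge c_j\}.$$
Then $\gamma_j$ is nonincreasing in $j$, $\gamma_j=1$ on $D_j$, and $\gamma_j>0$ implies $u>0$. The function $\theta(\cdot/c_j)$ has slope $2/c_j$ on $I_j=[c_j/2,c_j]=[c_{j-2},c_j]$ and slope $0$ off $I_j$. So if $R$ is the interval with endpoints $u(x),u(y)$, then $t_j|\nabla\gamma_j(x,y)|^2=t_j\frac4{c_j^2}|I_j\cap R|^2=\frac4\Lambda|I_j\cap R|^2$. Almost every point of the line lies in at most two of the $I_j$, so $\sum_j|I_j\cap R|^2\le|R|\sum_j|I_j\cap R|\le2|R|^2=2|\nabla u(x,y)|^2$. Hence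
$$X_\gamma:=\sum_{j\ge0}t_j\,\mathcal E(\gamma_j)\le\frac8\Lambda\,\mathcal E(u)\le\frac{248\,\varepsilon}\Lambda.\tag{13}$$

## 8. Killing functions at all scales and their running maxima

**Step 4 (the data at scale $t_j$).** This step fixes the killing functions. For $j\ge0$ let
$$F_j(x)=1_{\{u(x)<c_{j+1}\}}\int Q(x,dy)\,1_{\{u(y)<c_{j+1}\}}|\nabla v_j(x,y)|^2,\qquad\kappa_j=\frac{F_j}\Lambda .$$
By (11), $F_j$ is bounded. Let $g_j$ be the killing function with data $(t_j,D_j,\kappa_j)$. By Lemma 1(i),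
$$g_j=1\ \text{ on }D_j,\qquad g_j+t_jAg_j=\kappa_j(1-g_j)\ \text{ on }D_j^c.\tag{14}$$
Our goal through Step 8 is
$$\int\sup_{j\ge0}g_j^2\,d\pi\le6000\,\frac\varepsilon\Lambda.\tag{15}$$

**Step 5 (running maxima and edge weights).** This step sets up the quantities to be compared. Fix $J\ge1$. For $0\le j\le J$ put
$$b_j=\max\big(\gamma_j,\max_{j\le i\le J}g_i\big),\quad b_{J+1}=0,\quad b_j'=\max(\gamma_j,b_{j+1}),\quad q_j=b_j-b_{j+1},\quad q_j^g=b_j-b_j'.$$
Since $\gamma_{j+1}\le\gamma_j$, we have $b_j=\max(b_j',g_j)$. Hence $q_j\ge0$ and $0\le q_j^g=(g_j-b_j')_+\le q_j$. All $b_j$ lie in $[0,1]$, and $b_j=1$ on $D_j$. Put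
$$X=\sum_{j=0}^Jt_j\,\mathcal E(b_j)<\infty,\qquad Y=\sum_{j=0}^J\int g_jq_j^g\,d\pi .$$

We need $b_j$ as a weight on edges. For $0\le j\le J$ write $\bar b_j(x,y)=\frac12(b_j(x)+b_j(y))$ and
$$\hat b_j(x,y)=\begin{cases}1&\text{if }\max(u(x),u(y))\ge c_j,\\\bar b_j(x,y)&\text{otherwise,}\end{cases}\qquad\hat b_{J+1}=\bar b_{J+1}=0,\qquad\hat q_j=\hat b_j-\hat b_{j+1}.$$
The jump to $1$ is made so that the Leibniz rule in Step 7 evaluates $v_{j-1}$ only at points where $u<c_j$. These weights are symmetric and have three properties.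

* $\bar b_j\le\hat b_j\le1$.
* $\hat q_j\ge0$ for $0\le j\le J$. For $j=J$ this is clear. For $j<J$: if $\max(u(x),u(y))\ge c_{j+1}$, both $\hat b_{j+1}$ and $\hat b_j$ equal $1$; otherwise $\hat b_{j+1}=\bar b_{j+1}\le\bar b_j\le\hat b_j$.
* If $u(x),u(y)<c_{j+1}$, then $\hat b_{j+1}=\bar b_{j+1}$, so $\hat q_j\ge\bar b_j-\bar b_{j+1}=\frac12(q_j(x)+q_j(y))$.

Let $Z=\sum_{j=0}^J\int\hat q_j|\nabla v_j|^2\,dm$, which is finite because $v_j\in L^2(\pi)$. By the symmetry of $m$ and the last two properties,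
$$\sum_{j=0}^J\int F_jq_j\,d\pi=\sum_{j=0}^J2\int1_{\{u(x),u(y)<c_{j+1}\}}|\nabla v_j|^2\,\frac{q_j(x)+q_j(y)}2\,dm\le2Z.\tag{16}$$

## 9. Two inequalities between $X$ and $Z$

**Step 6 (the energy of the $b_j$ is controlled by $Z$).** This step tests the equation (14) for $g_j$ against $q_j^g$, the amount by which $g_j$ raises the running maximum. First, pointwise on edges, since $|\nabla\max(a,b)|\le\max(|\nabla a|,|\nabla b|)$,
$$|\nabla b_j'|^2\le|\nabla\gamma_j|^2+|\nabla b_{j+1}|^2 .$$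
Second, from $b_j'=b_j-q_j^g$,
$$|\nabla b_j|^2-|\nabla b_j'|^2=\nabla q_j^g\,(2\nabla b_j-\nabla q_j^g)\le2\nabla q_j^g\nabla b_j\le2\nabla q_j^g\nabla g_j .$$
To see the last inequality put $w=g_j-b_j'$. Then $q_j^g=w_+$ and $b_j-g_j=w_-$. Since $w_+w_-=0$ at each point, $\nabla w_+\nabla w_-=-w_+(y)w_-(x)-w_+(x)w_-(y)\le0$.

On $D_j$ we have $b_j'\ge\gamma_j=1$, so $q_j^g=0$ there. Hence we may use the equation on $D_j^c$ in (14):
$$t_j\,\mathcal E(g_j,q_j^g)=\int t_jAg_j\,q_j^g\,d\pi=\int\kappa_j(1-g_j)q_j^g\,d\pi-\int g_jq_j^g\,d\pi\le\Lambda^{-1}\int F_jq_j\,d\pi-\int g_jq_j^g\,d\pi .$$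
Multiply the pointwise inequalities by $t_j$, integrate, and sum over $0\le j\le J$. The doubling of the scales enters here: $t_j=\frac12t_{j+1}$ and $b_{J+1}=0$ give $\sum_{j=0}^Jt_j\mathcal E(b_{j+1})\le\frac12X$. So
$$X\le X_\gamma+\tfrac12X+2\Lambda^{-1}\sum_{j=0}^J\int F_jq_j\,d\pi-2Y ,$$
and with (16) and $X<\infty$,
$$X+4Y\le2X_\gamma+8\Lambda^{-1}Z.\tag{17}$$

**Step 7 ($Z$ is controlled by $X$).** This step uses cancellation between scales. Abel summation with $\hat b_{J+1}=0$ and $v_{-1}=0$, together with $v_j=v_{j-1}+d_j$, gives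
$$Z=\sum_{j=0}^J\int\hat b_j\big(|\nabla v_j|^2-|\nabla v_{j-1}|^2\big)dm=\sum_{j=0}^J\int\hat b_j|\nabla d_j|^2\,dm+2\sum_{j=1}^J\int\hat b_j\nabla v_{j-1}\nabla d_j\,dm .$$
For the cross terms we need a Leibniz rule adapted to $\hat b_j$: for any $a:S\to\mathbb R$,
$$\nabla(b_ja)=\hat b_j\nabla a+\check a_j\nabla b_j,\tag{18}$$
where $\check a_j(x,y)$ is given by the following four cases.

* If $u(x),u(y)<c_j$, then $\check a_j=\frac12(a(x)+a(y))$. Here $\hat b_j=\bar b_j$, and (18) is the symmetric product rule.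
* If $u(x)<c_j\le u(y)$, then $\check a_j=a(x)$. This is $\nabla(ba)=b(y)\nabla a+a(x)\nabla b$, with $b_j(y)=1=\hat b_j$.
* If $u(y)<c_j\le u(x)$, then $\check a_j=a(y)$. This is $\nabla(ba)=b(x)\nabla a+a(y)\nabla b$, with $b_j(x)=1=\hat b_j$.
* If $u(x),u(y)\ge c_j$, then $\check a_j=0$, since $b_j(x)=b_j(y)=1=\hat b_j$.

Take $a=v_{j-1}$. In $\check a_j$ it is evaluated only at points with $u<c_j$, so by (11) $|\check a_j|\le\sum_{i<j}c_i+c_j\le C_0c_j\le4c_j$. As $b_jv_{j-1}\in L^2(\pi)$ and $0\le b_j\le1$, (18) and (4) give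
$$\int\hat b_j\nabla v_{j-1}\nabla d_j\,dm=\langle b_jv_{j-1},Ad_j\rangle-\int\check a_j\nabla b_j\nabla d_j\,dm\le\sum_{i<j}\|d_i\|\|Ad_j\|+4c_j\,\mathcal E(b_j)^{1/2}\mathcal E(d_j)^{1/2}.$$
Now sum over $j$. Since $c_j=\Lambda^{1/2}t_j^{1/2}$, Cauchy–Schwarz and (9) yield
$$Z\le5\varepsilon+26\varepsilon+8\Lambda^{1/2}X^{1/2}(5\varepsilon)^{1/2}\le31\varepsilon+18(\Lambda X\varepsilon)^{1/2}.\tag{19}$$

**Step 8 (closing the loop).** This step combines the two inequalities and proves (15). From (13), (17) and (19),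
$$X+4Y\le496\frac\varepsilon\Lambda+248\frac\varepsilon\Lambda+144\Big(X\frac\varepsilon\Lambda\Big)^{1/2}\le744\frac\varepsilon\Lambda+\frac X2+10368\frac\varepsilon\Lambda=\frac X2+11112\frac\varepsilon\Lambda .$$
As $X<\infty$ and $X\ge0$, $Y\le2778\,\varepsilon/\Lambda$.

It remains to recover the maximum from $Y$. We have
$$b_0^2=\sum_{j=0}^J(b_j^2-b_{j+1}^2)=\sum_{j=0}^Jq_j(b_j+b_{j+1})\le2\sum_{j=0}^Jb_jq_j,\qquad q_j=q_j^g+(\gamma_j-b_{j+1})_+ ,$$
the second identity because $b_j'-b_{j+1}=(\gamma_j-b_{j+1})_+$. Where $q_j^g>0$ we have $b_j=g_j$, so $\sum_j\int b_jq_j^g\,d\pi=Y$. Where $(\gamma_j-b_{j+1})_+>0$ we have $u>0$. Since $b_j\le1$ and $\sum_jq_j=b_0\le1$, $\sum_jb_j(\gamma_j-b_{j+1})_+\le1_{\{u>0\}}$. With (10),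
$$\int b_0^2\,d\pi\le2Y+2\pi(u>0)\le(5556+10)\frac\varepsilon\Lambda\le6000\,\frac\varepsilon\Lambda .$$
The $g_j$ do not depend on $J$, and $b_0\ge\max_{j\le J}g_j$. Letting $J\to\infty$ gives (15) by monotone convergence.

## 10. From $\sup_jg_j$ to the partial sums

By (12), $\int\Gamma_u\,d\pi=2\mathcal E(u)\le62\varepsilon$. Let $H=\{\sup_{k\ge1}\frac1k\sum_{i<k}Q^i\Gamma_u>\Lambda\}$. By Lemma 3, $\pi(H)\le62\varepsilon/\Lambda$. Assume from now on
$$\Lambda\le\eta^2/3600 .$$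
Fix $n\ge1$ and choose $j$ with $t_j/2<n+1\le t_j$. Then $j\geq 1$ and $n<t_j<2(n+1)\le4n$, so $(\Lambda n)^{1/2}\le c_j\le2(\Lambda n)^{1/2}$. Write $v=v_j$, and let
$$\mathcal B=\{\exists\,0\le i\le n:\xi_i\in D_j\}\cup\Big\{\sum_{i=0}^nF_j(\xi_i)>\Lambda(1+t_j)\Big\}.$$

**Step 9 (the bad event).** As $\kappa_j=F_j/\Lambda$ and $n\le t_j$, Lemma 1(iii) gives, for every $x$,
$$P^x(\mathcal B)\le2e\,g_j(x).\tag{20}$$

**Step 10 (decomposition off the bad event).** This step isolates, on $\mathcal B^c$, a martingale with controlled variance and a drift caused by rare large jumps. Let $E_i$ be conditional expectation given $\xi_0,\dots,\xi_i$, computed with the kernel $Q(\xi_i,\cdot)$. For a.e. $x$, $P^x$-a.s., $Q|v|(\xi_i)<\infty$ for all $i$ and (8) holds for $k\le n$. On $\mathcal B^c$ we have $u(\xi_i)<c_j$ for $0\le i\le n$, so by (11) $|v(\xi_i)|\le C_0c_j+c_j\le5c_j\le10(\Lambda n)^{1/2}$. Since $k\le n<t_j$, the terms of (8) other than $N_k$ total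 at most $30(\Lambda n)^{1/2}\le\frac\eta2\sqrt n$ on $\mathcal B^c$.

For $N_k$, let $\nabla_i=v(\xi_{i+1})-v(\xi_i)$ and
$$\nabla_i^{(1)}=\nabla_i\,1\{u(\xi_i)<c_j,\,u(\xi_{i+1})<c_{j+1}\},\qquad\nabla_i^{(2)}=\nabla_i\,1\{u(\xi_i)<c_j,\,u(\xi_{i+1})\ge c_{j+1}\}.$$
On $\{u(\xi_i)<c_j\}$, an event determined by $\xi_i$, we have $\nabla_i=\nabla_i^{(1)}+\nabla_i^{(2)}$ and $v(\xi_{i+1})-Qv(\xi_i)=\nabla_i-E_i\nabla_i$. On $\mathcal B^c$ also $u(\xi_{i+1})<c_j<c_{j+1}$ for $i<n$, so $\nabla_i^{(2)}=0$, although its conditional expectation need not vanish. So on $\mathcal B^c$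
$$N_k=\sum_{i<k}\big(\nabla_i^{(1)}-E_i\nabla_i^{(1)}\big)-\sum_{i<k}E_i\nabla_i^{(2)}\qquad(k\le n).\tag{21}$$

**Step 11 (the martingale part).** This step bounds the first sum in (21) by stopping it. By (11), $\nabla_i^{(1)}$ is bounded, and by the definition of $F_j$, $E_i|\nabla_i^{(1)}|^2\le F_j(\xi_i)$. Let $T=\min\{i:\sum_{l\le i}F_j(\xi_l)>2\Lambda t_j\}$. The event $\{i<T\}$ is determined by $\xi_0,\dots,\xi_i$. On $\mathcal B^c$ we have $T>n$, since $1+t_j\le2t_j$. The martingale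
$$L_k=\sum_{i<k}1_{\{i<T\}}\big(\nabla_i^{(1)}-E_i\nabla_i^{(1)}\big)$$
satisfies $E^xL_n^2\le E^x\sum_{i<n}1_{\{i<T\}}F_j(\xi_i)\le2\Lambda t_j\le8\Lambda n$. By Doob's inequality
$$P^x\Big(\max_{k\le n}|L_k|>\frac\eta4\sqrt n\Big)\le\frac{16}{\eta^2n}\cdot8\Lambda n=\frac{128\Lambda}{\eta^2}.\tag{22}$$
On $\mathcal B^c$, $L_k$ is the first sum in (21) for all $k\le n$.

**Step 12 (the drift from large jumps of $u$).** This step bounds the second sum in (21) by the energy of $u$. Suppose $u(x)<c_j$ and $u(y)\ge c_{j+1}=\sqrt2\,c_j$, and put $r=|\nabla u(x,y)|$. Then $r\ge(\sqrt2-1)c_j$, that is, $c_j\le(1+\sqrt2)r$. By (11), and $u(x)+u(y)=2u(x)+r$,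
$$|\nabla v(x,y)|\le2C_0c_j+u(x)+u(y)\le(2C_0+2)c_j+r\le10c_j+r\le26r\le65\,\frac{r^2}{c_j}.$$
So $E_i|\nabla_i^{(2)}|\le\frac{65}{c_j}\Gamma_u(\xi_i)$. For a.e. $x\notin H$,
$$E^x\sum_{i<n}E_i|\nabla_i^{(2)}|\le\frac{65}{c_j}\sum_{i<n}Q^i\Gamma_u(x)\le\frac{65\,n\Lambda}{c_j}\le65(\Lambda n)^{1/2},$$
and Markov's inequality gives
$$P^x\Big(\sum_{i<n}E_i|\nabla_i^{(2)}|>\frac\eta4\sqrt n\Big)\le\frac{260\,\Lambda^{1/2}}\eta.\tag{23}$$
Note that $u$ does not depend on the scale. This is why Lemma 3 applies here, and $H$ serves all $n$.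

**Step 13 (choice of $\Lambda$).** Off $\mathcal B$ and off the events in (22) and (23), $|S_k'|\le(\frac12+\frac14+\frac14)\eta\sqrt n$ for all $k\le n$. So for a.e. $x\notin H$ and all $n\ge1$,
$$P^x\big(\max_{k\le n}|S'_k|>\eta\sqrt n\big)\le2e\,\sup_{j}g_j(x)+\frac{128\Lambda}{\eta^2}+\frac{260\Lambda^{1/2}}\eta .$$
Take $\Lambda=10^{-6}\eta^2\delta^2$, which is at most $\eta^2/3600$. The last two terms sum to $128\cdot10^{-6}\delta^2+0.26\,\delta\le\delta/2$. Hence the set in Theorem B is contained, up to a null set, in $H\cup\{\sup_jg_j>\delta/(4e)\}$. By the bound on $\pi(H)$, Chebyshev's inequality and (15), its measure is at most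
$$\frac{62\,\varepsilon}\Lambda+\frac{16e^2}{\delta^2}\cdot\frac{6000\,\varepsilon}\Lambda\le\frac{C\,\|f\|_{-1}^2}{\eta^2\delta^4},$$
because $\varepsilon/\Lambda=10^6\,\|f\|_{-1}^2/(\eta^2\delta^2)$ and $\delta\le1$. This proves Theorem B, and with Section 5 it completes the proof of Theorem A. $\blacksquare$
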